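\title{A non-nuclear $C^*$-algebra whose dual has the metric approximation property}

\begin{abstract}
The dual of a nuclear $C^*$-algebra has the metric approximation property. We show that the converse fails: for $2\le n\le\infty$ the reduced $C^*$-algebra $C^*_r(F_n)$ of the free group is not nuclear, but its dual has the metric approximation property. The proof rests on a general criterion. If the identity of a separable unital $C^*$-algebra $A$ is a pointwise limit of unital completely positive maps, each a norm limit of finite rank operators, then $A^*$ has the metric approximation property. The adjoints of these maps need not converge on $A^*$. We restore convergence by composing each map, in each representation, with its transpose for the symmetric form of a faithful normal state.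
\end{abstract}

\section{The question and the results}

A Banach space $X$ has the \emph{approximation property} if for every compact set $K\subset X$ and every $\varepsilon>0$ there is a bounded finite rank operator $T:X\to X$ with $\|Tx-x\|<\varepsilon$ for all $x\in K$. It has the \emph{metric approximation property} (MAP) if $T$ can moreover be chosen with $\|T\|\le1$. For $\lambda\ge1$ let $\mathcal F_\lambda(X)$ be the convex set of finite rank operators on $X$ of norm at most $\lambda$. The space $X$ has the \emph{$\lambda$-bounded approximation property} ($\lambda$-BAP) if $\mathrm{id}_X$ lies in the strong operator closure of $\mathcal F_\lambda(X)$, that is, if for all $x_1,\dots,x_k\in X$ and $\delta>0$ some $T\in\mathcal F_\lambda(X)$ satisfies $\|Tx_l-x_l\|<\delta$ for all $l$. If the $x_l$ form a $\delta$-net of a compact set $K$, then $\|Tx-x\|<(\lambda+2)\delta$ on $K$. So finite sets and compact sets give the same notion, and the $1$-BAP is the MAP.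

A linear map $u$ between $C^*$-algebras is a \emph{complete contraction} if $\mathrm{id}_{M_k}\otimes u$ is a contraction for every $k$, and \emph{completely positive} if $\mathrm{id}_{M_k}\otimes u$ is positive for every $k$; we write \emph{ucp} for unital and completely positive. A $C^*$-algebra $A$ is \emph{nuclear} if for every finite set $F\subset A$ and every $\varepsilon>0$ there are $n$ and complete contractions $U:A\to M_n$ and $V:M_n\to A$ with $\|VUa-a\|\le\varepsilon\|a\|$ for all $a\in F$. Equivalently, for every $C^*$-algebra $B$ the algebraic tensor product $A\odot B$ carries exactly one $C^*$-norm.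

Nuclearity is thus an approximation property that sees the norms of all the matrix algebras $M_k(A)$, whereas the MAP sees only the Banach space $A$. Since $VU$ is a finite rank contraction, a nuclear $C^*$-algebra has the MAP, and it is known that its dual has the MAP as well. One may ask whether Banach space properties of this kind detect nuclearity. The following question is posed in \cite{problem}.

\begin{quote}
\emph{Let $A$ be a $C^*$-algebra whose dual $A^*$ has the approximation property. Is $A$ nuclear?}
\end{quote}

The MAP of $A$ itself is too weak: the estimates of Haagerup \cite{haagerup} recalled in Section~\ref{sec:free} give finite rank contractions on the non-nuclear algebra $C^*_r(F_2)$ that tend pointwise to the identity. The condition on the dual looks much more demanding. The $\lambda$-BAP passes from $X^*$ to $X$ (Lemma~\ref{lem:plr}), while the obvious way back is blocked. If finite rank contractions $T_\alpha$ on $A$ tend pointwise to the identity, then $T_\alpha^*f\to f$ in the weak* topology only. For the MAP of $A^*$ one needs weak convergence,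 which is tested against the von Neumann algebra $A^{**}$, and $A^{**}$ contains $\pi(A)''$ as a direct summand for every representation $\pi$ of $A$. The approximating maps on $C_r^*(F_2)$ are built from the regular representation alone and have no visible reason to behave well in the others. So one might guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
For $2\le n\le\infty$, the reduced group $C^*$-algebra $C^*_r(F_n)$ of the free group on $n$ generators is not nuclear, but $C^*_r(F_n)^*$ has the MAP.
\end{theorem}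

Here $F_\infty$ has countably many generators. The approximation half of Theorem~\ref{thm:main} comes from a criterion that involves no group.

\begin{theorem}\label{thm:crit}
Let $A$ be a separable unital $C^*$-algebra and $\lambda\ge1$. Suppose that there are unital $C^*$-algebras $B_i$ and ucp maps $\beta_i:B_i\to A$, indexed by a directed set $I$, a dense linear subspace $A_0\subset A$, and linear maps $\sigma_i:A_0\to B_i$ such that
\begin{enumerate}
\item[(a)] for every $a\in A_0$, in norm,
\[
\beta_i(\sigma_i(a))\to a,\qquad \beta_i(\sigma_i(a)^*\sigma_i(a))\to a^*a,\qquad \beta_i(\sigma_i(a)\sigma_i(a)^*)\to aa^*;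
\]
\item[(b)] for each $i$ there is a net of finite rank operators $R_{ij}:B_i\to A$ with $\|R_{ij}\|\le\lambda$ and $\|R_{ij}^*f-\beta_i^*f\|\to_j0$ for every $f\in A^*$.
\end{enumerate}
Then $A^*$ has the $\lambda$-BAP.
\end{theorem}

The maps $\sigma_i$ are not assumed bounded or positive. Condition (a) says that $b=\sigma_i(a)$ is an approximate preimage of $a$ on which $\beta_i$ is almost multiplicative, in the sense that $\beta_i(b^*b)-\beta_i(b)^*\beta_i(b)$ and $\beta_i(bb^*)-\beta_i(b)\beta_i(b)^*$ tend to $0$. Condition (b) asks for finite rank approximation of each single $\beta_i^*$, with no relation between different $i$.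

\begin{corollary}\label{cor:two}
Let $A$ be a separable unital $C^*$-algebra.
\begin{enumerate}
\item[(1)] If there are ucp maps $\Phi_i:A\to A$ with $\|\Phi_i(a)-a\|\to0$ for all $a\in A$, each $\Phi_i$ being a norm limit of finite rank operators, then $A^*$ has the MAP.
\item[(2)] If $A=\overline{\bigcup_n A_n}$ with $C^*$-subalgebras $A_1\subset A_2\subset\cdots$ containing the unit of $A$, and every $A_n^*$ has the $\lambda$-BAP, then $A^*$ has the $\lambda$-BAP.
\end{enumerate}
\end{corollary}

Only part (1) is needed for Theorem~\ref{thm:main}. In it, positivity and finite rank are carried by different maps: the $\Phi_i$ are ucp but may have infinite rank, and the finite rank operators close to $\Phi_i$ are controlled in norm only, with no control on matrix levels. This is the room that separates the hypothesis from the definition of nuclearity.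

Section~\ref{sec:circle} carries out the argument on the circle, Section~\ref{sec:form} builds the noncommutative tools, Sections~\ref{sec:crit} and \ref{sec:cor} prove Theorem~\ref{thm:crit} and Corollary~\ref{cor:two}, and Sections~\ref{sec:free} and \ref{sec:groups} treat free groups and further groups. Inner products and sesquilinear forms are linear in the first variable. A linear map between von Neumann algebras is \emph{normal} if it is continuous for the $\sigma$-weak (weak*) topologies; a bounded map $u:N\to M$ is normal exactly when $f\circ u\in N_*$ for all $f\in M_*$. By the Russo--Dye theorem a unital positive map between unital $C^*$-algebras has norm $1$.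

\section{The argument on the circle}\label{sec:circle}

Convexity upgrades weak convergence to norm convergence, so weak convergence is all that we must produce.

\begin{lemma}\label{lem:convex}
Let $X$ be a Banach space and let $(V_\alpha)$ be a net of operators in the strong operator closure of $\mathcal F_\lambda(X)$. If $V_\alpha x\to x$ weakly for every $x\in X$, then $X$ has the $\lambda$-BAP.
\end{lemma}

\begin{proof}
Fix $x_1,\dots,x_k$. The norm closure of $\{(Tx_1,\dots,Tx_k):T\in\mathcal F_\lambda(X)\}$ in $X^k$ is convex, hence weakly closed by the Hahn--Banach theorem. It contains the points $(V_\alpha x_1,\dots,V_\alpha x_k)$, hence their weak limit $(x_1,\dots,x_k)$.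
\end{proof}

Take $A=C(\mathbb T)$, the reduced $C^*$-algebra of $F_1=\mathbb Z$, with Haar measure $m$ on $\mathbb T$. For $0<r<1$ let $P_r(z)=\sum_{k\in\mathbb Z}r^{|k|}z^k=(1-r^2)/|1-rz|^2>0$ be the Poisson kernel and
\[
\Phi_r a(t)=\int P_r(t\bar u)\,a(u)\,dm(u).
\]
The map $\Phi_r$ is positive and unital and multiplies $z^k$ by $r^{|k|}$. Hence $\Phi_ra\to a$ uniformly as $r\to1$, first for trigonometric polynomials and then for all $a$. These are the maps used for free groups in Section~\ref{sec:free}, in the case $n=1$.

\emph{The obstacle.} The dual $A^*$ is the space of complex measures, and $\Phi_r^*\delta_1$ is a probability measure with a density with respect to $m$. So is every convex combination of such measures, which therefore lies at distance $2$ from $\delta_1$. The map $\Phi_r^*$ moves mass to a place singular to where it started.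

\emph{The remedy} is to move the mass back. Finitely many given measures lie in $L^1(\mu)$ for one probability measure $\mu$, and the Lebesgue decomposition is a norm one projection of $A^*$ onto $L^1(\mu)$. So it suffices to approximate the identity of $L^1(\mu)$, and the approximants may depend on $\mu$. Put $w_r(u)=\int P_r(t\bar u)\,d\mu(t)>0$ and $\psi_r=w_r\,m=\Phi_r^*\mu$, and define
\[
\theta_ry(t)=\int P_r(t\bar u)\,y(u)\,dm(u),\qquad \theta_r^\dagger x(u)=\frac1{w_r(u)}\int P_r(t\bar u)\,x(t)\,d\mu(t)
\]
for $y\in L^\infty(\psi_r)$ and $x\in L^\infty(\mu)$. If $t$ has law $\mu$ and $u$ has conditional law $P_r(t\bar u)\,dm(u)$, then $\theta_ry$ is the conditional expectation of $y(u)$ given $t$, and $\theta_r^\dagger x$ is that of $x(t)$ given $u$. Both maps are positive, unital and normal, and Fubini's theorem gives $\langle\theta_r^\dagger x,y\rangle_{L^2(\psi_r)}=\langle x,\theta_ry\rangle_{L^2(\mu)}$. From $|\theta_r^\dagger x|^2\le\theta_r^\dagger(|x|^2)$ and $\int\theta_r^\dagger(|x|^2)\,d\psi_r=\int|x|^2\,d\mu$ we see that $\theta_r^\dagger$ is an $L^2$-contraction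 with adjoint $\theta_r$. So $Q_r=\theta_r\theta_r^\dagger$ is a positive contraction on $L^2(\mu)$. For continuous $a$,
\[
|\langle a,\Phi_ra\rangle_\mu|^2=|\langle\theta_r^\dagger a,a\rangle_{\psi_r}|^2\le\langle Q_ra,a\rangle_\mu\int|a|^2\,d\psi_r=\langle Q_ra,a\rangle_\mu\int\Phi_r(|a|^2)\,d\mu .
\]
As $r\to1$ the left side tends to $\|a\|_\mu^4$ and the last integral tends to $\|a\|_\mu^2$. So $\liminf\langle Q_ra,a\rangle_\mu\ge\|a\|^2_\mu$, and
\[
\|a-Q_ra\|_\mu^2\le2\|a\|_\mu^2-2\langle Q_ra,a\rangle_\mu\to0 .
\]
The gain is that $C(\mathbb T)$ is dense in $L^2(\mu)$ and the $Q_r$ are contractions there. The convergence therefore extends from $C(\mathbb T)$ to every $x\in L^\infty(\mu)$, and since $\|Q_rx\|_\infty\le\|x\|_\infty$ it holds in the weak* topology of $L^\infty(\mu)$. This says that $f\circ Q_r\to f$ weakly in $L^1(\mu)$. For $\mu=\delta_1$, the case that failed above, $L^\infty(\mu)=\mathbb C$ and $Q_r$ is the identity. Finally, truncating $P_r$ to $|k|\le N$ in $\theta_r$ (not in $\theta_r^\dagger$) gives normal finite rank maps within $2\sum_{k>N}r^k$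 of $Q_r$ in norm. After normalization, Lemma~\ref{lem:convex} shows that $L^1(\mu)$ has the MAP.

For a noncommutative algebra, $L^\infty(\mu)$ becomes a von Neumann algebra $M$ with a faithful normal state $\varphi$ that need not be a trace, and three points need new arguments. The inner product must be chosen so that the adjoint of a positive map is again a positive map on the algebras. The operator $Q$ must be a contraction for this inner product. And the identity $\|a\|^2_{\psi_r}=\int\Phi_r(|a|^2)\,d\mu$, which compared the norms for two different states, is lost. The third point is the main one.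

\section{The symmetric form of a faithful normal state}\label{sec:form}

\subsection{The form $s_\varphi$}

Let $M\ne0$ be a von Neumann algebra with a faithful normal state $\varphi$. The GNS representation of $\varphi$ is faithful and normal, so we let $M$ act on the GNS space $H$, with $\varphi=\langle\,\cdot\,\xi,\xi\rangle$ for a unit vector $\xi$ that is cyclic and separating; in particular $M\xi$ and $M'\xi$ are dense. We recall Tomita's theorem. The antilinear map $x\xi\mapsto x^*\xi$ on $M\xi$ is closable. Its closure $S$ has a polar decomposition $S=Jh$, where $h=\Delta^{1/2}$ is positive, self-adjoint and injective with $D(h)=D(S)$, and $J$ is antiunitary with $J^2=1$, $J\xi=\xi$ and $JMJ=M'$. Note that $\langle Jv,w\rangle=\langle Jv,JJw\rangle=\langle Jw,v\rangle$. The map $j(x)=Jx^*J$ is a linear, unital, $*$-preserving, antimultiplicative bijection of $M$ onto $M'$, hence an order isomorphism, and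
\begin{equation}\label{eq:j}
j(x)\xi=Jx^*\xi=JSx\xi=hx\xi\qquad(x\in M).
\end{equation}

On the circle, a function $x\ge0$ defines the positive functional $\int\cdot\,x\,d\mu$, and this is why $\theta_r^\dagger$ is positive. The functional $\varphi(\,\cdot\,x)$ need not be positive for $x\ge0$. Replacing $x$ by $j(x)$, which commutes with $M$, repairs this. For $x,y\in M$ put
\[
\omega_x=\omega_x^\varphi=\langle\,\cdot\,j(x)\xi,\xi\rangle\in M_*,\qquad s_\varphi(x,y)=\langle hx\xi,y\xi\rangle=\langle Jx^*\xi,y\xi\rangle .
\]

\begin{lemma}\label{lem:form}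
\begin{enumerate}
\item[(i)] $s_\varphi$ is an inner product on $M$, and
\begin{equation}\label{eq:bound}
|s_\varphi(x,y)|\le\varphi(xx^*)^{1/2}\varphi(y^*y)^{1/2}\le\|x\|\,\|y\|.
\end{equation}
\item[(ii)] $\omega_x(y)=s_\varphi(x,y^*)=\omega_y(x)$, $\omega_1=\varphi$, and $0\le\omega_x\le\|x\|\varphi$ for $x\ge0$.
\item[(iii)] The linear map $x\mapsto\omega_x$ is injective and its range is norm dense in $M_*$.
\item[(iv)] If $\omega\in M_*$ and $0\le\omega\le c\varphi$, then $\omega=\omega_x$ for some $x\in M$ with $0\le x\le c$.
\end{enumerate}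
\end{lemma}

\begin{proof}
(i) The form is positive because $h\ge0$. If $s_\varphi(x,x)=\|h^{1/2}x\xi\|^2=0$, then $x\xi=0$ since $h$ is injective, and $x=0$ since $\xi$ is separating. The bound is the Cauchy--Schwarz inequality in $H$, as $\|Jx^*\xi\|^2=\varphi(xx^*)$ and $\|y\xi\|^2=\varphi(y^*y)$.

(ii) By \eqref{eq:j}, $\omega_x(y)=\langle j(x)\xi,y^*\xi\rangle=\langle Jx^*\xi,y^*\xi\rangle$. This is $s_\varphi(x,y^*)$, and it is symmetric in $x$ and $y$ because $\langle Jv,w\rangle=\langle Jw,v\rangle$. For $x,y\ge0$ the operators $yj(x)$ and $y(\|x\|-j(x))$ are products of commuting positive operators, hence positive.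

(iii) If $\omega_x=0$, then $j(x)\xi\perp M\xi$, so $hx\xi=0$ and $x=0$. Suppose that $m\in M=(M_*)^*$ is annihilated by all $\omega_x$. For $x',y'\in M'$ we have $\langle mx'\xi,y'\xi\rangle=\langle m\,y'^*x'\xi,\xi\rangle=0$, because $y'^*x'\in j(M)$. So $m=0$, and the Hahn--Banach theorem gives density.

(iv) Since $|\omega(b^*a)|\le\omega(a^*a)^{1/2}\omega(b^*b)^{1/2}\le c\|a\xi\|\|b\xi\|$, there is an operator $0\le x'\le c$ on $H$ with $\omega(b^*a)=\langle x'a\xi,b\xi\rangle$ for $a,b\in M$. For $d\in M$,
\[
\langle x'da\xi,b\xi\rangle=\omega((d^*b)^*a)=\langle x'a\xi,d^*b\xi\rangle=\langle dx'a\xi,b\xi\rangle ,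
\]
so $x'\in M'$. With $x=j^{-1}(x')$ we get $\omega(a)=\langle ax'\xi,\xi\rangle=\omega_x(a)$.
\end{proof}

We write $\|x\|_\varphi=s_\varphi(x,x)^{1/2}$.

\begin{example}\label{ex:matrix}
Let $M=M_n$ and $\varphi=\mathrm{Tr}(\rho\,\cdot)$ with $\rho$ positive and invertible. Take for $H$ the space $M_n$ with $\langle v,w\rangle=\mathrm{Tr}(w^*v)$, left multiplication, and $\xi=\rho^{1/2}$. Then $Jv=v^*$ and $hv=\rho^{1/2}v\rho^{-1/2}$, since $h\ge0$ and $Jh(x\rho^{1/2})=x^*\rho^{1/2}$. Thus
\[
\omega_x(y)=\mathrm{Tr}(y\rho^{1/2}x\rho^{1/2}),\qquad s_\varphi(x,y)=\mathrm{Tr}(y^*\rho^{1/2}x\rho^{1/2}),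
\]
while $\varphi(yx)=\mathrm{Tr}(yx\rho)$ has density $x\rho$, which for $x\ge0$ is positive only if $x$ commutes with $\rho$. For $n=2$, $\rho=\mathrm{diag}(p,1-p)$ and $x=e_{12}+e_{21}$ we find $s_\varphi(x,x)=2\sqrt{p(1-p)}$ and $\varphi(xx^*)=\varphi(x^*x)=1$. So \eqref{eq:bound} with $y=x$ is strict unless $p=1/2$. If $\varphi$ is a trace on a general $M$, then $S$ is isometric, $h=1$, and $s_\varphi(x,y)=\varphi(y^*x)$.
\end{example}

\subsection{The transpose of a positive map}

The following is the transpose of Accardi--Cecchini and Petz. It settles the first two points raised at the end of Section~\ref{sec:circle}.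

\begin{proposition}\label{prop:transpose}
Let $\theta:N\to M$ be a normal unital positive map between von Neumann algebras, $\varphi$ a faithful normal state on $M$, and suppose that $\psi=\varphi\circ\theta$ is faithful on $N$. There is a normal unital positive map $\theta^\dagger:M\to N$ with
\begin{equation}\label{eq:adj}
s_\psi(\theta^\dagger x,y)=s_\varphi(x,\theta y)\qquad(x\in M,\ y\in N).
\end{equation}
The map $Q=\theta\theta^\dagger:M\to M$ is normal with $\|Q\|=1$, and for $x,y\in M$,
\begin{equation}\label{eq:Q}
s_\varphi(Qx,y)=s_\varphi(x,Qy),\qquad s_\varphi(Qx,x)=\|\theta^\dagger x\|_\psi^2,\qquad \|Qx\|_\varphi\le\|x\|_\varphi .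
\end{equation}
\end{proposition}

\begin{proof}
For $x\ge0$ in $M$, Lemma~\ref{lem:form}(ii) gives $0\le\omega^\varphi_x\circ\theta\le\|x\|\psi$, so by (iv) $\omega^\varphi_x\circ\theta=\omega^\psi_b$ with $b\ge0$ in $N$. The $x\in M$ for which $\omega_x^\varphi\circ\theta$ has the form $\omega^\psi_b$ make up a linear subspace containing $M_+$, which is all of $M$. By (iii) $b$ is unique, so $\theta^\dagger x:=b$ is linear in $x$ and positive, and $\theta^\dagger1=1$ since $\omega^\varphi_1\circ\theta=\psi=\omega_1^\psi$. Hence $\|\theta^\dagger\|=1$. Evaluating $\omega^\psi_{\theta^\dagger x}=\omega^\varphi_x\circ\theta$ at $y^*$ and using $\theta(y^*)=\theta(y)^*$ gives \eqref{eq:adj}.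

By the symmetry in Lemma~\ref{lem:form}(ii), $\omega_y^\psi(\theta^\dagger x)=\omega^\psi_{\theta^\dagger x}(y)=\omega_x^\varphi(\theta y)=\omega^\varphi_{\theta y}(x)$, so $\omega^\psi_y\circ\theta^\dagger\in M_*$. The bounded map $g\mapsto g\circ\theta^\dagger$ from $N_*$ to $M^*$ thus sends a dense set into the closed subspace $M_*$. So it sends $N_*$ into $M_*$, and $\theta^\dagger$ is normal.

The map $Q$ is normal, unital and positive. By \eqref{eq:adj}, $s_\varphi(x,Qy)=s_\psi(\theta^\dagger x,\theta^\dagger y)$; exchanging $x$ and $y$ and conjugating gives the same value for $s_\varphi(Qx,y)$. This proves the first two identities in \eqref{eq:Q}. For the third we have no pointwise inequality as on the circle; instead, symmetry transfers the bound from the operator norm to $\|\cdot\|_\varphi$. Let $\|x\|_\varphi=1$ and $t_n=\|Q^{2^n}x\|_\varphi^2$. By symmetry and the Cauchy--Schwarz inequality, $t_n=s_\varphi(Q^{2^{n+1}}x,x)\le t_{n+1}^{1/2}$. By \eqref{eq:bound} and $\|Q\|=1$, $t_n\le\|x\|^2$. Hence $t_0\le t_n^{2^{-n}}\le\|x\|^{2^{1-n}}\to1$.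
\end{proof}

\subsection{Maximality of $s_\varphi$}

In the proof of Theorem~\ref{thm:crit} we must bound $\|b\|_\psi$ by $\|x\|_\varphi$ in the limit, where $b$ is an approximate preimage of $x$. Hypothesis (a) controls only $\psi(bb^*)$ and $\psi(b^*b)$, so \eqref{eq:bound} yields the bound $\varphi(xx^*)^{1/2}\varphi(x^*x)^{1/2}$ for $\|b\|_\psi^2$. For a trace this equals $\|x\|_\varphi^2$; in general it is too large, as Example~\ref{ex:matrix} shows. The way out is to use \eqref{eq:bound} for all pairs at once: $s_\varphi$ is the largest hermitian form obeying it. The operator-theoretic core is the next lemma. For bounded $h$ it is the monotonicity of the square root: $T=Ch$ is self-adjoint with $T^2=hC^*Ch\le h^2$, so $T\le|T|\le h$.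

\begin{lemma}\label{lem:max}
Let $h\ge0$ be a self-adjoint operator on a Hilbert space $H$ with core $D_0$, and let $C$ be a contraction on $H$ with $\langle Chv,w\rangle=\langle v,Chw\rangle$ for $v,w\in D_0$. Then $\langle Chv,v\rangle\le\langle hv,v\rangle$ for all $v\in D(h)$.
\end{lemma}

\begin{proof}
Both sides of the hypothesis are continuous in the graph norm of $h$, so $T=Ch$ is symmetric on $D(h)$. Fix $0<\kappa<1$. The operator $h-\kappa T$ on $D(h)$ is symmetric, and for $\mu>0$,
\[
h-\kappa T+\mu=\bigl(1-\kappa\,Ch(h+\mu)^{-1}\bigr)(h+\mu).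
\]
Since $\|Ch(h+\mu)^{-1}\|\le1$ and $\kappa<1$, the first factor is invertible by the Neumann series. So $h-\kappa T+\mu$ is a bijection of $D(h)$ onto $H$ with bounded inverse. The inverse is symmetric and bounded, hence self-adjoint, and so $h-\kappa T$ is self-adjoint. No $-\mu<0$ lies in its spectrum, so $h-\kappa T\ge0$, that is, $\kappa\langle Tv,v\rangle\le\langle hv,v\rangle$. Let $\kappa\to1$.
\end{proof}

Call a linear subspace $M_0\subset M$ \emph{$\varphi$-dense} if for every $x\in M$ and $\varepsilon>0$ there is $y\in M_0$ with $\|(x-y)\xi\|<\varepsilon$ and $\|(x-y)^*\xi\|<\varepsilon$. By \eqref{eq:bound}, $M_0$ is then dense in $M$ for $\|\cdot\|_\varphi$.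

\begin{proposition}\label{prop:max}
Let $M_0\subset M$ be $\varphi$-dense and let $\gamma$ be a hermitian sesquilinear form on $M_0$ with $|\gamma(x,y)|\le\varphi(xx^*)^{1/2}\varphi(y^*y)^{1/2}$ for $x,y\in M_0$. Then $\gamma(x,x)\le s_\varphi(x,x)$ for $x\in M_0$.
\end{proposition}

\begin{proof}
Let $D_0=M_0\xi$. By definition $M\xi$ is a core for $S$, and $\varphi$-density says that $D_0$ is dense in $M\xi$ for the graph norm of $S$. As $\|Sv\|=\|hv\|$, $D_0$ is a core for $h$. It is dense in $H$, and so is $hD_0=J\{y^*\xi:y\in M_0\}$, because the vectors $y^*\xi$ approximate every $x^*\xi$, $x\in M$. The hypothesis reads $|\gamma(x,y)|\le\|hx\xi\|\,\|y\xi\|$. So $(hx\xi,y\xi)\mapsto\gamma(x,y)$ is a well-defined sesquilinear form of norm at most $1$ on $hD_0\times D_0$, and there is a contraction $C$ with $\gamma(x,y)=\langle Chx\xi,y\xi\rangle$. Since $\gamma$ is hermitian,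
\[
\langle Chx\xi,y\xi\rangle=\overline{\gamma(y,x)}=\langle x\xi,Chy\xi\rangle .
\]
Lemma~\ref{lem:max} gives $\gamma(x,x)\le\langle hx\xi,x\xi\rangle$.
\end{proof}

\section{Proof of the criterion}\label{sec:crit}

We prove Theorem~\ref{thm:crit}; we may assume $A\neq0$. Recall that for a unital $C^*$-algebra $B$ the bidual $B^{**}$ is a von Neumann algebra with predual $B^*$ and with the same unit as $B$, and that a positive functional on $B$ is positive as a normal functional on $B^{**}$. If $u:B\to M$ is a bounded linear map into a von Neumann algebra, let $\tilde u:B^{**}\to M$ be the adjoint of $M_*\ni f\mapsto f\circ u\in B^*$. Then $\tilde u$ is normal, extends $u$, has the norm of $u$, and $f\circ\tilde u$ is the functional $f\circ u\in B^*$ read on $B^{**}$. Consequently $\tilde u$ has finite rank if $u$ has, and $\tilde u$ is positive if $u$ is, since then $f\circ\tilde u\ge0$ for all $f\ge0$ in $M_*$.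

\subsection{Reduction to one von Neumann algebra}

Let $f_1,\dots,f_k\in A^*$. Each is a linear combination of states, so there is a finite nonempty set of states whose span contains all $f_l$. Let $\pi$ be the direct sum of their GNS representations and $M=\pi(A)''$. Since $A$ is separable, so is the Hilbert space, and $\varphi=\sum_n2^{-n}\langle\,\cdot\,\zeta_n,\zeta_n\rangle$, for a total sequence $(\zeta_n)_{n\ge1}$ of unit vectors, is a faithful normal state on $M$. The contraction $\iota:M_*\to A^*$, $\iota f=f\circ\pi$, has all $f_l$ in its range, since the chosen states are vector states of $\pi$.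

The map $\tilde\pi:A^{**}\to M$ is a normal surjective $*$-homomorphism. Its kernel is a $\sigma$-weakly closed ideal, hence equal to $(1-z)A^{**}$ for a central projection $z$, and $\tilde\pi$ restricts to a $*$-isomorphism of $zA^{**}$ onto $M$. Its inverse $\nu:M\to zA^{**}\subset A^{**}$ is normal and isometric. So $p:A^*\to M_*$, $pg=g\circ\nu$, is a contraction, and $p\iota f=f\circ\tilde\pi\circ\nu=f$. If $V\in\mathcal F_\lambda(M_*)$, then $\iota Vp\in\mathcal F_\lambda(A^*)$ and $\|\iota Vp(\iota f)-\iota f\|\le\|Vf-f\|$. \emph{It therefore suffices to show that $M_*$ has the $\lambda$-BAP.}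

From now on $M$ acts in the GNS representation of $\varphi$, with $\xi$, $J$, $h$ as in Section~\ref{sec:form}. The subspace $M_0=\pi(A_0)$ is $\varphi$-dense. Indeed, $\pi(A)$ is a $\sigma$-weakly dense $*$-subalgebra of $M$, so by Kaplansky's density theorem each $x\in M$ is the limit of a bounded net $(y_\alpha)$ in $\pi(A)$ with $y_\alpha\to x$ and $y_\alpha^*\to x^*$ strongly; and $\pi(A_0)$ is norm dense in $\pi(A)$.

\subsection{The maps $Q_i$}

To transpose $\pi\beta_i$ we need a von Neumann algebra as domain and a faithful state on it. Let $\tilde\theta_i=(\pi\beta_i)^\sim:B_i^{**}\to M$, a normal unital positive map, and $\psi_i=\varphi\circ\tilde\theta_i$, a normal state. Let $e_i\in B_i^{**}$ be the support of $\psi_i$: the projection with $\psi_i(1-e_i)=0$ such that $\psi_i$ is faithful on $N_i=e_iB_i^{**}e_i$. (On the circle, $N_i$ is $L^\infty(\psi_r)$.) Nothing is lost by cutting down to $N_i$: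
\begin{equation}\label{eq:cut}
\tilde\theta_i(y)=\tilde\theta_i(e_iye_i)\qquad(y\in B_i^{**}).
\end{equation}
Indeed, $\tilde\theta_i(1-e_i)\ge0$ is annihilated by the faithful state $\varphi$, so it is $0$. For $f\ge0$ in $M_*$, the positive functional $g=f\circ\tilde\theta_i$ vanishes at $1-e_i$, so $|g(y(1-e_i))|^2\le g(yy^*)g(1-e_i)=0$ and $|g((1-e_i)y)|^2\le g(1-e_i)g(y^*y)=0$. Hence $\tilde\theta_i$ vanishes on $B_i^{**}(1-e_i)$ and on $(1-e_i)B_i^{**}$, and $y-e_iye_i=y(1-e_i)+(1-e_i)ye_i$.

Thus $\theta_i=\tilde\theta_i|_{N_i}:N_i\to M$ is normal, unital and positive, and $\varphi\circ\theta_i=\psi_i|_{N_i}$ is faithful. Proposition~\ref{prop:transpose} provides $\theta_i^\dagger:M\to N_i$ and $Q_i=\theta_i\theta_i^\dagger$.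

\begin{proposition}\label{prop:conv}
$Q_ix\to x$ $\sigma$-weakly for every $x\in M$.
\end{proposition}

\begin{proof}
For $a\in A_0$ put $b_i(a)=e_i\sigma_i(a)e_i\in N_i$, which is linear in $a$.

\emph{Step 1: for $a\in A_0$,}
\begin{equation}\label{eq:limsup}
\limsup_i\|b_i(a)\|_{\psi_i}^2\le\|\pi(a)\|_\varphi^2 .
\end{equation}
Consider the positive sesquilinear forms $\gamma_i(a_1,a_2)=s_{\psi_i}(b_i(a_1),b_i(a_2))$ on $A_0$. With $\sigma=\sigma_i(a)$ we have $b_i(a)b_i(a)^*=e_i\sigma e_i\sigma^*e_i\le e_i\sigma\sigma^*e_i$ and $b_i(a)^*b_i(a)=e_i\sigma^*e_i\sigma e_i\le e_i\sigma^*\sigma e_i$, and by \eqref{eq:cut} $\psi_i(e_iye_i)=\varphi(\pi\beta_i(y))$ for $y\in B_i$. So \eqref{eq:bound} gives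
\[
|\gamma_i(a_1,a_2)|\le\varphi\bigl(\pi\beta_i(\sigma_i(a_1)\sigma_i(a_1)^*)\bigr)^{1/2}\,\varphi\bigl(\pi\beta_i(\sigma_i(a_2)^*\sigma_i(a_2))\bigr)^{1/2},
\]
and by (a) the right side converges to $\varphi(\pi(a_1)\pi(a_1)^*)^{1/2}\varphi(\pi(a_2)^*\pi(a_2))^{1/2}$. The forms $\gamma_i$ come from different algebras and satisfy the hypothesis of Proposition~\ref{prop:max} only in the limit, so we pass to a limit form. Suppose that \eqref{eq:limsup} fails for some $a$. Then for some $\varepsilon>0$ the set $I'=\{i:\gamma_i(a,a)\ge\|\pi(a)\|_\varphi^2+\varepsilon\}$ is cofinal in $I$. The set $I'$ and the tails $\{i:i\ge i_0\}$ have the finite intersection property, so they belong to an ultrafilter $\mathcal U$ on $I$. Each net $(\gamma_i(a_1,a_2))_i$ is bounded on a tail, so $\gamma(a_1,a_2)=\lim_{\mathcal U}\gamma_i(a_1,a_2)$ exists. The limit $\gamma$ is a hermitian sesquilinear form on $A_0$ with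
\[
|\gamma(a_1,a_2)|\le\varphi(\pi(a_1)\pi(a_1)^*)^{1/2}\,\varphi(\pi(a_2)^*\pi(a_2))^{1/2}.
\]
It vanishes when $\pi(a_1)=0$ or $\pi(a_2)=0$, so it descends to a form on $M_0=\pi(A_0)$. Proposition~\ref{prop:max} gives $\gamma(a,a)\le\|\pi(a)\|_\varphi^2$, while $\gamma(a,a)\ge\|\pi(a)\|_\varphi^2+\varepsilon$ because $I'\in\mathcal U$. This contradiction proves \eqref{eq:limsup}.

\emph{Step 2: $\|Q_ix-x\|_\varphi\to0$ for $x\in M_0$.} Let $x=\pi(a)\ne0$ with $a\in A_0$, and $c=\|x\|_\varphi^2>0$. By \eqref{eq:cut} and (a), $\theta_i(b_i(a))=\pi\beta_i(\sigma_i(a))\to x$ in norm. By \eqref{eq:adj}, the Cauchy--Schwarz inequality and \eqref{eq:Q},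
\[
|s_\varphi(x,\theta_ib_i(a))|^2=|s_{\psi_i}(\theta_i^\dagger x,b_i(a))|^2\le s_\varphi(Q_ix,x)\,\|b_i(a)\|_{\psi_i}^2 .
\]
The left side tends to $c^2$ by \eqref{eq:bound}, and for each $\varepsilon>0$ the last factor is eventually at most $c+\varepsilon$ by \eqref{eq:limsup}. So $\liminf_is_\varphi(Q_ix,x)\ge c$. By \eqref{eq:Q}, $s_\varphi(Q_ix,x)$ is real and $\|Q_ix\|_\varphi^2\le c$, so
\[
\|x-Q_ix\|_\varphi^2=c-2s_\varphi(Q_ix,x)+\|Q_ix\|_\varphi^2\le2c-2s_\varphi(Q_ix,x),
\]
and the upper limit of the right side is at most $0$.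

\emph{Step 3: all of $M$.} The $Q_i$ are contractions for $\|\cdot\|_\varphi$ and $M_0$ is dense for this norm, so $\|Q_ix-x\|_\varphi\to0$ for every $x\in M$. By Lemma~\ref{lem:form}(ii),
\[
|\omega_y(Q_ix-x)|=|s_\varphi(Q_ix-x,y^*)|\le\|Q_ix-x\|_\varphi\|y^*\|_\varphi\to0\qquad(y\in M).
\]
The $\omega_y$ are norm dense in $M_*$ and $\|Q_ix-x\|\le2\|x\|$, so $f(Q_ix-x)\to0$ for all $f\in M_*$.
\end{proof}

\subsection{Finite rank approximation}

Regard $\theta_i^\dagger$ as a normal contraction $M\to B_i^{**}$, so that $Q_i=\tilde\theta_i\circ\theta_i^\dagger$, and replace the outer factor by a finite rank map: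
\[
S_{ij}=(\pi R_{ij})^\sim\circ\theta_i^\dagger:M\to M .
\]
This map is normal, has finite rank, and $\|S_{ij}\|\le\lambda$. So $f\mapsto f\circ S_{ij}$ belongs to $\mathcal F_\lambda(M_*)$. For $f\in M_*$ the functionals $f\circ(\pi R_{ij})^\sim$ and $f\circ\tilde\theta_i$ are $R_{ij}^*(\iota f)$ and $\beta_i^*(\iota f)$ read on $B_i^{**}$. By (b),
\[
\|f\circ S_{ij}-f\circ Q_i\|\le\|R_{ij}^*(\iota f)-\beta_i^*(\iota f)\|\to_j0 .
\]
So each operator $V_i:f\mapsto f\circ Q_i$ on $M_*$ lies in the strong operator closure of $\mathcal F_\lambda(M_*)$. Since $(M_*)^*=M$, Proposition~\ref{prop:conv} says that $V_if\to f$ weakly. By Lemma~\ref{lem:convex}, $M_*$ has the $\lambda$-BAP, and Theorem~\ref{thm:crit} is proved.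

\begin{remark}[The role of the hypotheses]
Of the complete positivity of $\beta_i$ the proof uses only positivity. Separability serves only to find $\varphi$; without it, $M$ could be $B(H)$ with $H$ nonseparable, which has uncountably many orthogonal nonzero projections and so no faithful normal state. The constant $\lambda$ survives because $\|\theta_i^\dagger\|=1$.

The two quadratic conditions in (a) enter only in Step 1, and Proposition~\ref{prop:conv} fails without them. Let $A=B=\mathbb C^2$ with the uniform state $\varphi$, fix $0<t<1$, and take the constant net $\beta(y)=ty+(1-t)\varphi(y)1$, $\sigma=\beta^{-1}$. Then $\varphi\beta=\varphi$ and $\beta^\dagger=\beta$, so $Qy=t^2y$ for $y=(1,-1)$; here $\beta(\sigma(y)^2)=t^{-2}1\ne y^2$. In fact, without the quadratic conditions the hypotheses hold with $\lambda=1$ for every unital $A$. For a finite set $i=\{a_1,\dots,a_d\}$ of self-adjoint contractions, let $\beta_i:\mathbb C^{2d}\to A$ send the minimal projections to the elements $(1\pm a_k)/2d$. This is a ucp map of finite rank whose range contains the $a_k$,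 so $R_{ij}=\beta_i$ satisfies (b), and any linear $\sigma_i:A\to\mathbb C^{2d}$ with $\beta_i\sigma_i=\mathrm{id}$ on the range of $\beta_i$ has $\beta_i\sigma_i(a)=a$ eventually.
\end{remark}

\section{Compact ucp maps and increasing unions}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:two}(1)]
Take $B_i=A_0=A$, $\beta_i=\Phi_i$ and $\sigma_i=\mathrm{id}$. Condition (a) is the convergence $\Phi_i\to\mathrm{id}$ at $a$, $a^*a$ and $aa^*$. If finite rank operators $T_j$ converge to $\Phi_i$ in norm, then $\|T_j\|\to\|\Phi_i\|=1$, so the contractions $R_{ij}=T_j/\max(1,\|T_j\|)$ converge to $\Phi_i$ in norm, and (b) holds with $\lambda=1$.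
\end{proof}

For part (2) the hypothesis gives finite rank operators on $A_n^*$, while (b) asks for adjoints of operators on $A_n$. The \emph{principle of local reflexivity} bridges this: if $X$ is a Banach space, $G\subset X^{**}$ and $F\subset X^*$ are finite-dimensional and $\varepsilon>0$, there is a linear map $L:G\to X$ with $\|L\|\le1+\varepsilon$ and $f(Lg)=g(f)$ for $f\in F$, $g\in G$.

\begin{lemma}\label{lem:plr}
If $X^*$ has the $\lambda$-BAP, there is a net $(W_\alpha)$ in $\mathcal F_\lambda(X)$ with $\|W_\alpha^*f-f\|\to0$ for all $f\in X^*$. In particular $X$ has the $\lambda$-BAP.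
\end{lemma}

\begin{proof}
The indices are pairs $\alpha=(F,\varepsilon)$ with $F\subset X^*$ finite-dimensional and $0<\varepsilon<1$, directed by increasing $F$ and decreasing $\varepsilon$. The unit ball of $F$ is compact, so there is $V\in\mathcal F_\lambda(X^*)$ with $\|Vf-f\|\le\varepsilon\|f\|$ on $F$. Let $G$ be the finite-dimensional range of $V^*$, take $L$ as above, and put $W=L\circ V^*|_X$. Then $\|W\|\le(1+\varepsilon)\lambda$, and $f(Wx)=(V^*x)(f)=(Vf)(x)$ for $f\in F$ and $x\in X$, that is, $W^*f=Vf$. So $W_\alpha=(1+\varepsilon)^{-1}W$ lies in $\mathcal F_\lambda(X)$, and for $f\in F$,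
\[
\|W_\alpha^*f-f\|\le(1+\varepsilon)^{-1}\bigl(\|Vf-f\|+\varepsilon\|f\|\bigr)\le2\varepsilon\|f\|.
\]
Finally $f(W_\alpha x)\to f(x)$ for all $f$ and $x$, and Lemma~\ref{lem:convex} applies to $X$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:two}(2)]
Take $B_n=A_n$, let $\beta_n$ be the inclusion, $A_0=\bigcup_nA_n$, and let $\sigma_n:A_0\to A_n$ be any linear projection onto $A_n$; no continuity is required. For $a\in A_m$ and $n\ge m$ we have $\sigma_n(a)=a$, so (a) holds with equality for large $n$. Let $(W_\alpha)$ be the net of Lemma~\ref{lem:plr} for $X=A_n$ and put $R_{n\alpha}=\beta_nW_\alpha$. Then $\|R_{n\alpha}\|\le\lambda$ and $R_{n\alpha}^*f-\beta_n^*f=W_\alpha^*(f|_{A_n})-f|_{A_n}\to0$ in norm, which is (b).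
\end{proof}

\section{Free groups}\label{sec:free}

\subsection{Reduced group $C^*$-algebras}

Let $\Gamma$ be a countable group. The left regular representation on $\ell^2(\Gamma)$ is $\lambda_g\delta_t=\delta_{gt}$. For $f$ in the group algebra $\mathbb C[\Gamma]$ of finitely supported functions put $\lambda(f)=\sum_gf(g)\lambda_g$. The algebra $C^*_r(\Gamma)$ is the norm closure of $\lambda(\mathbb C[\Gamma])$; it is separable and unital. Since $\lambda(f)\delta_e=f$,
\begin{equation}\label{eq:l2}
\|f\|_2\le\|\lambda(f)\|.
\end{equation}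
We use three standard facts.

\emph{Fell absorption.} If $\pi$ is a unitary representation of $\Gamma$ on $K$, the unitary $U(\delta_t\otimes\eta)=\delta_t\otimes\pi(t)\eta$ satisfies $U(\lambda_g\otimes1)U^*=\lambda_g\otimes\pi(g)$, as both sides send $\delta_t\otimes\eta$ to $\delta_{gt}\otimes\pi(g)\eta$. So $\lambda_g\mapsto\lambda_g\otimes\pi(g)$ extends to an isometric $*$-homomorphism on $C_r^*(\Gamma)$.

\emph{Multipliers.} A function $u$ on $\Gamma$ is positive definite if all matrices $[u(g_p^{-1}g_q)]_{p,q}$ are positive semidefinite. If also $u(e)=1$, then $u(g)=\langle\pi(g)\eta,\eta\rangle$ for a unitary representation $\pi$ and a unit vector $\eta$. The isometry $Y\zeta=\zeta\otimes\eta$ satisfies $Y^*(\lambda_g\otimes\pi(g))Y=u(g)\lambda_g$. So $\lambda(f)\mapsto\lambda(uf)$ is the compression of a $*$-homomorphism and extends to a ucp map on $C_r^*(\Gamma)$.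

\emph{Subgroups.} Let $\Lambda\subset\Gamma$ be a subgroup. Splitting $\ell^2(\Gamma)$ along the cosets $\Lambda t$ shows that $\lambda|_\Lambda$ is a multiple of the regular representation of $\Lambda$, so $C_r^*(\Lambda)\subset C^*_r(\Gamma)$ isometrically. Compression to $\ell^2(\Lambda)$ sends $\lambda_g$ to $\lambda_g$ if $g\in\Lambda$, and to $0$ otherwise since then $g\Lambda\cap\Lambda=\emptyset$. It is a ucp map $\mathcal E_\Lambda:C^*_r(\Gamma)\to C_r^*(\Lambda)$.

For $2\le n<\infty$ let $|g|$ be the word length on $F_n$ and $E_m=\{g:|g|=m\}$, a finite set. The input specific to free groups consists of two results of Haagerup \cite{haagerup}: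
\begin{enumerate}
\item[(H1)] for $0<r<1$ the function $g\mapsto r^{|g|}$ is positive definite on $F_n$;
\item[(H2)] if $f$ is supported on $E_m$, then $\|\lambda(f)\|\le(m+1)\|f\|_2$.
\end{enumerate}
Inequality (H2) reverses \eqref{eq:l2} on spheres at a cost linear in $m$, and it serves both halves of Theorem~\ref{thm:main}. The factor $m+1$ is defeated by the decay of $r^m$, which gives the approximation, and by the exponential growth of $E_m$, which excludes nuclearity.

\subsection{The dual has the MAP}

Let $2\le n<\infty$ and $A=C_r^*(F_n)$. By (H1) there is a ucp map $\Phi_r$ on $A$ with $\Phi_r(\lambda_g)=r^{|g|}\lambda_g$. As $r\to1$, $\Phi_r(a)\to a$ for $a$ in the dense subalgebra $\lambda(\mathbb C[F_n])$, hence for all $a$ since $\|\Phi_r\|=1$. Define $P_m(\lambda(f))=\lambda(f1_{E_m})$. By (H2) and \eqref{eq:l2},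
\[
\|P_m(\lambda(f))\|\le(m+1)\|f1_{E_m}\|_2\le(m+1)\|\lambda(f)\|,
\]
so $P_m$ extends to an operator on $A$ of norm at most $m+1$ with range in the span of $\{\lambda_g:g\in E_m\}$. The series $\sum_mr^mP_m$ converges in operator norm, since $\sum_m(m+1)r^m<\infty$, and agrees with $\Phi_r$ on each $\lambda_g$. Thus
\[
\Phi_r=\sum_{m\ge0}r^mP_m\quad\text{in operator norm},
\]
and the partial sums have finite rank. By Corollary~\ref{cor:two}(1), $A^*$ has the MAP. (The normalized partial sums are the finite rank contractions on $A$ mentioned in the introduction.)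

For $n=\infty$ the spheres are infinite, so we first project to finitely many generators. Let $F_k\subset F_\infty$ be generated by the first $k$ generators, $k\ge2$, and let $\Phi^{(k)}$ be the map $\Phi_r$ on $C_r^*(F_k)$ with $r=1-1/k$. Then $\Psi_k=\Phi^{(k)}\mathcal E_{F_k}$ is a ucp map on $C^*_r(F_\infty)$ and a norm limit of finite rank operators. Each $g$ lies in $F_k$ for large $k$, with a length independent of $k$, so $\Psi_k(\lambda_g)=(1-1/k)^{|g|}\lambda_g\to\lambda_g$. Since the $\Psi_k$ are contractions, $\Psi_k(a)\to a$ for all $a$, and Corollary~\ref{cor:two}(1) applies.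

\subsection{The algebra is not nuclear}

By a theorem of Lance, a discrete group $\Gamma$ is amenable if and only if $C_r^*(\Gamma)$ is nuclear. For free groups (H2) gives a direct argument. Let $2\le n\le\infty$, $\Gamma=F_n$ and $A=C_r^*(\Gamma)$. The right regular representation $\rho_h\delta_t=\delta_{th^{-1}}$ commutes with $\lambda$, and $\rho_h=Z\lambda_hZ^*$ for the unitary $Z\delta_t=\delta_{t^{-1}}$. So $a\otimes b\mapsto a\,ZbZ^*$ is a $*$-representation $\Pi$ of $A\odot A$ on $\ell^2(\Gamma)$ with $\Pi(\lambda_g\otimes\lambda_h)=\lambda_g\rho_h$. Let $\|\cdot\|_{\min}$ be the norm that $A\odot A$ inherits from $B(\ell^2(\Gamma)\otimes\ell^2(\Gamma))$. Both $\|\cdot\|_{\min}$ and $\max(\|\Pi(\cdot)\|,\|\cdot\|_{\min})$ are $C^*$-norms. If $A$ were nuclear they would agree, so $\|\Pi(x)\|\le\|x\|_{\min}$ for all $x$.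

Let $E$ be the set of the $4\cdot3^2=36$ reduced words of length $3$ in two of the generators and their inverses, and $x=\sum_{g\in E}\lambda_g\otimes\lambda_g$. Since $\lambda_g\rho_g\delta_e=\delta_e$, we have $\Pi(x)\delta_e=36\,\delta_e$. By Fell absorption with $\pi=\lambda$, and by (H2) in the subgroup $F_2$ generated by the two chosen generators,
\[
36\le\|\Pi(x)\|\le\|x\|_{\min}=\Bigl\|\sum_{g\in E}\lambda_g\Bigr\|\le4\sqrt{36}=24 .
\]
This is a contradiction. Theorem~\ref{thm:main} is proved, and the question of the introduction has a negative answer.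

\section{Further groups}\label{sec:groups}

The approximation argument needs only a polynomial comparison of $\|\lambda(f)\|$ with $\|f\|_2$ and positive definite functions that decay faster than this polynomial grows.

\begin{proposition}\label{prop:groups}
Let $\Gamma$ be a countable group with a function $L:\Gamma\to[0,\infty)$ such that, for some $C,k\ge0$, $\|\lambda(f)\|\le C(1+m)^k\|f\|_2$ whenever $m\ge0$ and $f\in\mathbb C[\Gamma]$ is supported in $\{L\le m\}$. Suppose that there are positive definite functions $\varphi_i\to1$ pointwise with $\varphi_i(e)=1$ and $\varphi_i(1+L)^{k+1}\in c_0(\Gamma)$ for all $i$. Then $C_r^*(\Gamma)^*$ has the MAP.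
\end{proposition}

By Lance's theorem, $C_r^*(\Gamma)$ is not nuclear whenever $\Gamma$ is not amenable. For $F_n$ with $2\le n<\infty$ the hypotheses hold with $L=|\cdot|$, $C=1$, $k=3/2$ and the functions $r^{|g|}$: summing (H2) over the spheres of radius at most $m$, the Cauchy--Schwarz inequality gives $\|\lambda(f)\|\le(1+m)^{3/2}\|f\|_2$.

\begin{proof}
Let $u:\Gamma\to\mathbb C$ satisfy $K(u):=\sup|u|(1+L)^{k+1}<\infty$. For $f\in\mathbb C[\Gamma]$ and integers $m\ge0$ put $f_m=f1_{\{m\le L<m+1\}}$. The function $uf_m$ is supported in $\{L\le m+1\}$, and $|u|\le K(u)(1+m)^{-k-1}$ on its support. With $(2+m)^k\le2^k(1+m)^k$, the Cauchy--Schwarz inequality and \eqref{eq:l2},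
\[
\|\lambda(uf)\|\le\sum_{m\ge0}C(2+m)^k\|uf_m\|_2\le2^kCK(u)\sum_{m\ge0}\frac{\|f_m\|_2}{1+m}\le C'K(u)\|\lambda(f)\|,
\]
where $C'=2^kC\bigl(\sum_{m\ge0}(1+m)^{-2}\bigr)^{1/2}$. So $\lambda(f)\mapsto\lambda(uf)$ extends to an operator $T_u$ on $C_r^*(\Gamma)$ with $\|T_u\|\le C'K(u)$. For finite $F\subset\Gamma$ the operator $T_{\varphi_i1_F}$ has finite rank, and
\[
\|T_{\varphi_i}-T_{\varphi_i1_F}\|\le C'K(\varphi_i1_{\Gamma\setminus F})\to0\qquad(F\uparrow\Gamma)
\]
because $\varphi_i(1+L)^{k+1}\in c_0(\Gamma)$. The maps $T_{\varphi_i}$ are ucp, and $T_{\varphi_i}(\lambda_g)=\varphi_i(g)\lambda_g\to\lambda_g$, so $T_{\varphi_i}(a)\to a$ for all $a$ by density. Corollary~\ref{cor:two}(1) applies.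
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Banach and operator space structure of $C^*$-algebras},
\texttt{https://www.ma.utexas.edu/users/rosenthl/pdf-papers/93.pdf}.

\bibitem{haagerup}
Haagerup, \emph{An example of a nonnuclear $C^*$-algebra which has the metric approximation property}, Invent. Math. 50 (1979).

\end{thebibliography}
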